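# Radii of convergence of $\mathbb N$-algebraic series: a companion number for every algebraic $\rho$

## 1. Companion triples

Fix a real algebraic number $\rho$ with $0<\rho<1$. The talk turns on the following object attached to $\rho$.

**Definition (companion triple).** A companion triple for $\rho$ consists of a real number $\tau>0$ and two polynomials $P,q\in\mathbb N[z,y]$, where $\mathbb N=\{0,1,2,\dots\}$, such that
$$P(\rho,\tau)=\tau,\qquad P_y(\rho,\tau)<1,\qquad q(\rho,\tau)=1-2\tau, \tag{1}$$
and moreover: every monomial $z^iy^j$ of $P$ has $i\ge1$ or $j\ge2$; $q(0,0)=0$; and for some $a\ge1$ both $z^a$ and $z^{a+1}$ occur in $q$ with positive coefficient.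

From such a triple we form the system
$$y=P(z,y),\qquad u=1+\big(q(z,y)+2y\big)\,u. \tag{2}$$
Let $f$ be the power series solution of the first equation. We shall see that (1) forces $f(\rho)=\tau$, with $f$ analytic at $\rho$. Then $g=q(z,f)+2f$ has non-negative coefficients and $g(\rho)=(1-2\tau)+2\tau=1$, so $u=1/(1-g)$ has its first singularity, a pole, exactly at $\rho$. The triple is a device for putting a pole at a prescribed place while all coefficients of the system are natural numbers.

Here is a triple for $\rho=\frac23$. Take $\tau=\frac13$, $P=z^3+y^3$, $q=z^4+z^5+y^5$. Then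
$$P(\tfrac23,\tfrac13)=\tfrac8{27}+\tfrac1{27}=\tfrac13,\qquad P_y(\tfrac23,\tfrac13)=3\cdot\tfrac19=\tfrac13<1,\qquad q(\tfrac23,\tfrac13)=\tfrac{48+32+1}{243}=\tfrac13=1-2\tau ,$$
and $a=4$. So $y=z^3+y^3$, $u=1+(z^4+z^5+y^5+2y)u$ should give a series with natural number coefficients and radius of convergence $\frac23$. Section 4 proves this.

Which numbers are radii of convergence of series defined by polynomial systems with natural number coefficients? The answer will be all algebraic numbers in $(0,1]$. The work lies in finding a companion triple for every algebraic $\rho\in(0,1)$.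

## 2. Well-posed systems and the three theorems

Let $\mathbb S\in\{\mathbb N,\mathbb Q_+\}$, with $\mathbb Q_+$ the non-negative rationals.

**Definition (well-posed system).** A system $\mathbf y=\mathbf P(z,\mathbf y)$, $\mathbf y=(y_1,\dots,y_d)$, with polynomials $P_i$ in $z,y_1,\dots,y_d$ having coefficients in $\mathbb S$, is well posed if the iteration $\mathbf y^{(0)}=\mathbf 0$, $\mathbf y^{(k+1)}=\mathbf P(z,\mathbf y^{(k)})$ converges in the formal topology: for every $n$ the coefficient of $z^n$ in each component of $\mathbf y^{(k)}$ is eventually constant in $k$.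

The limit is then a vector of power series with non-negative coefficients which solves the system. For example $y=1+zy$ is well posed: the iterates are $0,1,1+z,1+z+z^2,\dots$, with limit $1/(1-z)$. The equation $y=z+y$ is not: its iterates are $kz$.

**Definition ($\mathbb S$-algebraic series).** A power series is $\mathbb S$-algebraic if it is a component of the solution of a well-posed system with coefficients in $\mathbb S$. We write $R_{\mathbb S}$ for the set of radii of convergence of the $\mathbb S$-algebraic series that are not polynomials.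

For example $y=1+zy^2$ gives $(1-\sqrt{1-4z})/(2z)$, of radius $\frac14$.

Two textbook facts are used throughout. Pringsheim's theorem: a power series with non-negative coefficients and finite radius of convergence $R>0$ has a singularity at the point $z=R$. Resultant theory: an $\mathbb S$-algebraic series is algebraic over $\mathbb Q(z)$ and its singularities are among the zeros of a non-zero polynomial with rational coefficients (leading coefficient times discriminant of its minimal equation). Together they show that the radius of an $\mathbb S$-algebraic series that is not a polynomial is a positive algebraic number.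

The paper "Coefficients Of Algebraic Functions: Formulae And Asymptotics" states the conjecture that $R_{\mathbb Q_+}$ is the set of positive algebraic numbers and $R_{\mathbb N}$ the set of positive algebraic numbers smaller than $1$; here "smaller than $1$" is read as $\rho\le1$, since $1/(1-z)$ has radius $1$. The conjecture is true.

**Theorem A.** $R_{\mathbb N}=\{\rho\text{ algebraic}:0<\rho\le1\}$ and $R_{\mathbb Q_+}=\{\rho\text{ algebraic}:\rho>0\}$. More precisely, for every algebraic $\rho\in(0,1)$ there are $P,q\in\mathbb N[z,y]$ such that the system (2) is well posed and $u(z)$ has radius of convergence $\rho$, with a simple pole at $\rho$ and no other singularity on $|z|\le\rho$.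

The same triple also produces many types of singularity.

**Theorem B.** Let $\mathcal E=\{2^{-k}:k\ge1\}\cup\{-m2^{-k}:k\ge0,\ m\ge1\}$. For every algebraic $\rho\in(0,1)$ (resp. $\rho>0$) and every $\alpha\in\mathcal E$ there is an $\mathbb N$-algebraic (resp. $\mathbb Q_+$-algebraic) function $F$ of radius $\rho$, analytic at all points of $|z|\le\rho$ except $z=\rho$, with a Puiseux expansion at $\rho$ (convergent in a slit neighborhood) of the form $F=F(\rho)-C(1-z/\rho)^\alpha+\cdots$ if $\alpha>0$, and $F=C(1-z/\rho)^\alpha+\cdots$ if $\alpha<0$, with $C>0$. If $\rho=1$ and $\mathbb S=\mathbb N$, only $\alpha\in\{-1,-2,\dots\}$ occur, and all of these do.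

For instance $1/(1-z)$ has $\rho=1$, $\alpha=-1$, and the solution of $y=z+y^2$, which is $\frac12-\frac12(1-4z)^{1/2}$, has $\rho=\frac14$, $\alpha=\frac12$.

**Theorem C.** For every positive algebraic $\rho$ there is $G\in\mathbb Q_+[y]$ such that the solution of the single equation $y=zG(y)$ has radius of convergence $\rho$.

## 3. Easy inclusions, and the limits of one-variable polynomials

**The inclusion for $\mathbb N$.** If $f=\sum f_nz^n$ has coefficients in $\mathbb N$ and is not a polynomial, then $f_n\ge1$ infinitely often, so its radius is at most $1$. The value $1$ occurs for $1/(1-z)$.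

**Passing from $\mathbb N$ to $\mathbb Q_+$.** Let $\rho>0$ be algebraic and let $c>\rho$ be an integer. Suppose an $\mathbb N$-system has a component $F(z)$ of radius $\rho/c\in(0,1)$. Replace $z$ by $z/c$ in the system. The coefficients are now in $\mathbb Q_+$, and each iterate is the old iterate evaluated at $z/c$, so the system stays well posed and has the component $F(z/c)$, of radius $\rho$. An expansion in powers of $1-z/(\rho/c)$ becomes one in powers of $1-z/\rho$ with the same exponents and constants. So in Theorems A and B only $\mathbb S=\mathbb N$ and $0<\rho<1$ remain, apart from the statement about $\rho=1$.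

**Radii by hand.** For an integer $k\ge2$, $u=1+kzu$ gives radius $1/k$. More generally let $p\in\mathbb N[z]$ be non-constant with $p(0)=0$. Then $u=1+p(z)u$ has solution $1/(1-p)$, with radius the unique $\rho>0$ such that $p(\rho)=1$: for $|z|<\rho$ we have $|p(z)|\le p(|z|)<1$. With $p=z+z^2$ we get $\rho=(\sqrt5-1)/2$.

So the first thing to try for a given $\rho$ is to solve $p(\rho)=1$. This fails for two different reasons.

The first is a sign obstruction. Let $\rho=(3-\sqrt5)/2\approx0.38$, with conjugate $\rho'=(3+\sqrt5)/2$. If $p(\rho)=1$, applying the conjugation gives $p(\rho')=1$. But $p$ is strictly increasing on $[0,\infty)$. So no such $p$ exists.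

The second is arithmetic. Let $\rho=\frac23$ and suppose $\sum_{i=1}^np_i(\frac23)^i=1$ with $p_i\in\mathbb N$. Multiplying by $3^n$ gives $\sum_{i\ge1}p_i2^i3^{n-i}=3^n$, an even number equal to an odd one. General linear systems do not help here. They give rational series, and by Fatou's lemma a rational series with integer coefficients can be written with a denominator $Q\in\mathbb Z[z]$ with $Q(0)=1$, so the inverse of each pole is an algebraic integer; but $\frac32$ is not one.

In the triple for $\frac23$ above, the second number $\tau=\frac13$ removes the arithmetic obstruction: its numerator is odd. In general we choose $\tau$ so that both obstructions disappear. First we check that a companion triple does what it should.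

## 4. A companion triple puts a simple pole at $\rho$

We begin with a test for well-posedness that covers all systems of this talk.

**Lemma 1.** Let $\mathbf v=\mathbf Q(z,\mathbf v)$ be a system with coefficients in $\mathbb S$ in which every monomial is divisible by $z$ or has degree at least $2$ in $\mathbf v$. Then it is well posed, and its solution has components in $z\,\mathbb S[[z]]$. It stays well posed if one adds finitely many equations $u=1+g(z,\mathbf v)u$ with $g\in\mathbb S[z,\mathbf v]$, $g(0,\mathbf 0)=0$, and then equations $U=h(z,\mathbf v,\mathbf u)$ with $h$ a polynomial over $\mathbb S$ in the earlier unknowns. The solution for $u$ is $1/(1-g(z,\mathbf v(z)))$.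

*Proof.* A monomial as in the hypothesis, evaluated at series in $z\,\mathbb S[[z]]$, lies in $z\,\mathbb S[[z]]$. So all iterates $\mathbf v^{(s)}$ have components in $z\,\mathbb S[[z]]$. We show $\mathbf v^{(s+1)}-\mathbf v^{(s)}\equiv0\bmod z^{s+1}$ by induction on $s$. For $s=0$ this says $\mathbf v^{(1)}\equiv0\bmod z$. For the step, write the difference of the values of one monomial at $\mathbf v^{(s)}$ and $\mathbf v^{(s-1)}$ as a telescoping sum, replacing one factor at a time. Each term contains a factor $v_i^{(s)}-v_i^{(s-1)}$, divisible by $z^s$, and at least one more factor that is $z$ or a component of an iterate, divisible by $z$. So the difference is divisible by $z^{s+1}$. (Monomials without $\mathbf v$ give difference $0$.)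

Now consider $u$, and put $g^{(s)}=g(z,\mathbf v^{(s)})$. Since $g(0,\mathbf 0)=0$, we have $g^{(s)}\in z\,\mathbb S[[z]]$, and $g^{(s)}-g^{(s-1)}\equiv0\bmod z^s$. The iteration is $u^{(s+1)}=1+g^{(s)}u^{(s)}$, so $u^{(1)}-u^{(0)}=1$ and
$$u^{(s+1)}-u^{(s)}=g^{(s)}\big(u^{(s)}-u^{(s-1)}\big)+\big(g^{(s)}-g^{(s-1)}\big)u^{(s-1)}.$$
By induction $u^{(s+1)}-u^{(s)}\equiv0\bmod z^s$: the first product has order at least $1+(s-1)$, the second at least $s$. So $u$ converges, and its limit satisfies $(1-g)u=1$. Finally $U^{(s+1)}=h(z,\mathbf v^{(s)},\mathbf u^{(s)})$ converges because its arguments do. $\square$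

**Proposition 2.** Let $(\tau,P,q)$ be a companion triple for $\rho\in(0,1)$. Then (2) is well posed. The series $f=y(z)$ has radius of convergence greater than $\rho$ and $f(\rho)=\tau$. The series $u$ has radius $\rho$, with a simple pole at $\rho$ and no other singularity on $|z|\le\rho$.

*Proof.* **Step 1: well-posedness.** Every monomial of $P$ is divisible by $z$ or by $y^2$, and $q+2y$ vanishes at $(0,0)$. Lemma 1 applies.

**Step 2: $f(\rho)=\tau$.** The iterates $y^{(s)}$ are polynomials with coefficients in $\mathbb N$, and they increase coefficientwise: $y^{(1)}\ge y^{(0)}=0$, and $P$ preserves such inequalities. Also $y^{(s)}(\rho)\le\tau$ for all $s$, since $y^{(0)}(\rho)=0$ and $y^{(s+1)}(\rho)=P(\rho,y^{(s)}(\rho))\le P(\rho,\tau)=\tau$. Every partial sum of $f(\rho)$ is bounded by some $y^{(s)}(\rho)$, so $f$ converges at $\rho$, $f(\rho)\le\tau$, and $f(\rho)=P(\rho,f(\rho))$ by absolute convergence. Now $s\mapsto P(\rho,s)-s$ is convex on $[0,\tau]$, so its derivative is largest at $\tau$, where it equals $P_y(\rho,\tau)-1<0$. The function is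 strictly decreasing on $[0,\tau]$ and vanishes at $\tau$, hence only there. So $f(\rho)=\tau$.

**Step 3: $f$ is analytic at $\rho$.** Since $P_y(\rho,\tau)\ne1$, the implicit function theorem gives an analytic $\phi$ near $\rho$ such that the points $(z,\phi(z))$ are the only solutions of $y=P(z,y)$ near $(\rho,\tau)$. As $z\to\rho^-$ we have $f(z)\to f(\rho)=\tau$, so $f=\phi$ just to the left of $\rho$. Thus $f$ continues analytically to $\rho$. Its radius is at least $\rho$; by Pringsheim it is not equal to $\rho$. So it is larger.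

**Step 4: the pole.** Put $\hat q(z)=q(z,f(z))$ and $g_0=\hat q+2f$. These have coefficients in $\mathbb N$ and radius greater than $\rho$; $g_0(0)=0$ and $g_0(\rho)=1$; the coefficients of $z^a$ and $z^{a+1}$ in $\hat q$ are positive. If $|z|<\rho$, then $|g_0(z)|\le g_0(|z|)<g_0(\rho)=1$. If $|z|=\rho$ and $|g_0(z)|=1$, we have equality in the triangle inequality, so all terms with positive coefficient have the same argument; comparing $z^a$ and $z^{a+1}$ gives $z=\rho$. Finally $g_0'(\rho)>0$. So $u=1/(1-g_0)$ is analytic on $|z|\le\rho$ except for a simple pole at $\rho$. $\square$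

The condition $P_y(\rho,\tau)<1$ cannot be dropped. Take $P=z+y^2$, $\rho=\frac29$, $\tau=\frac23$. Then $P(\rho,\tau)=\frac29+\frac49=\tau$ but $P_y(\rho,\tau)=\frac43$, and $f(\frac29)=\frac12\big(1-\sqrt{1-\frac89}\big)=\frac13\ne\tau$. When $P_y(\rho,\tau)>1$ the iteration stops at a smaller fixed point. This condition is the main difficulty in Section 8.

It remains to find a companion triple for every algebraic $\rho\in(0,1)$. From now on such a $\rho$ is fixed.

## 5. A number $\tau$ whose other conjugates lie far to the left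

Put
$$K=\mathbb Q(\rho,\sqrt2)\subset\mathbb R,\qquad d=[K:\mathbb Q]\ge2,$$
and let $O$ be the ring of integers of $K$. Let $\mathrm{id}$ be the inclusion $K\subset\mathbb R$, and let $\sigma$ run over the $d$ embeddings $K\to\mathbb C$. Put
$$V=\{(x_\sigma)_\sigma\in\mathbb C^d:\ x_{\bar\sigma}=\overline{x_\sigma}\},\qquad |x|=\max_\sigma|x_\sigma|.$$
This is a real vector space of dimension $d$. We embed $K$ in $V$ by $x\mapsto(\sigma(x))_\sigma$. A $\mathbb Q$-basis of $K$ is an $\mathbb R$-basis of $V$, and a subgroup of $K$ with a $\mathbb Z$-basis of $d$ elements is a lattice in $V$; in particular this holds for $O$. Let $e_{\mathrm{id}}\in V$ have $\mathrm{id}$-coordinate $1$ and all other coordinates $0$. For $x\in K$, inequalities such as $x>0$ refer to $\mathrm{id}$.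

For $K=\mathbb Q(\sqrt2)$ this is $V=\mathbb R^2$, $x+y\sqrt2\mapsto(x+y\sqrt2,\ x-y\sqrt2)$ for $x,y\in\mathbb Q$, and $e_{\mathrm{id}}=(1,0)$.

What should $\tau$ satisfy? Suppose $t=q(\rho,\tau)$ with $q\in\mathbb N[z,y]$. Then $\sigma(t)=q(\sigma(\rho),\sigma(\tau))$, so if $\sigma(\rho)$ and $\sigma(\tau)$ are both positive, then $\sigma(t)\ge0$. This is the sign obstruction again. For example, with $\rho=\frac23$ and $\tau=3-2\sqrt2\approx0.17$, the conjugation $\sqrt2\mapsto-\sqrt2$ sends $\tau$ to $3+2\sqrt2>0$ and $1-2\tau$ to $-5-4\sqrt2<0$. So $1-2\tau$ is not $q(\rho,\tau)$ for any $q\in\mathbb N[z,y]$. We avoid this by pushing all $\sigma(\tau)$, $\sigma\ne\mathrm{id}$, into the left half-plane. The arithmetic obstruction is avoided by a congruence. Let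
$$r(X)=r_0+r_1X+\dots+r_eX^e\in\mathbb Z[X]$$
be the primitive minimal polynomial of $\rho$, with $r_e>0$; note $r_0\ne0$. Put $N=|r_0r_e|$.

**Lemma 3.** There is $\tau\in1+NO$ with
$$0<\tau<\tfrac12,\qquad \operatorname{Re}\sigma(\tau)<-2\quad(\sigma\ne\mathrm{id}). \tag{3}$$

*Proof.* The image of $NO$ under the $\mathrm{id}$-coordinate is a subgroup of $\mathbb R$ isomorphic to $\mathbb Z^d$ with $d\ge2$. A subgroup of $\mathbb R$ is cyclic or dense, and this one is not cyclic, so it is dense. (Here we use $\sqrt2$: if $\rho$ is rational, $\mathbb Q(\rho)=\mathbb Q$ would not do.) Let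
$$W_R=\{x\in V:\ 0<x_{\mathrm{id}}<\tfrac12,\ |x_\sigma|<R\ (\sigma\ne\mathrm{id})\}.$$
Given $v\in V$, density provides $x\in NO$ with $0<v_{\mathrm{id}}-x<\frac12$, and then $v-x\in W_R$ for large $R$. So $\bigcup_R(W_R+NO)=V$. These sets are open, increase with $R$, and are invariant under translation by $NO$; since $V/NO$ is compact, $W_R+NO=V$ for some $R$. Fix this $R$. Let $h\in V$ have $\mathrm{id}$-coordinate $0$ and all other coordinates $-(R+2)$. Then $1-h=w+x$ with $w\in W_R$ and $x\in NO$. Put $\tau=1-x=h+w$. Then $\tau\in1+NO$, $\tau_{\mathrm{id}}=w_{\mathrm{id}}\in(0,\frac12)$, and $\operatorname{Re}\sigma(\tau)=-(R+2)+\operatorname{Re}w_\sigma<-2$ for $\sigma\ne\mathrm{id}$. $\square$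

For $\rho=\frac23$ we have $K=\mathbb Q(\sqrt2)$, $r=3X-2$, $N=6$, and $\tau=42\sqrt2-59=1+6(7\sqrt2-10)\approx0.397$ works: its conjugate is $-59-42\sqrt2\approx-118.4$.

Fix $\tau$ as in Lemma 3. We list what follows.

* For $\sigma\ne\mathrm{id}$ we have $\sigma(\tau)\ne\tau$, so only $\mathrm{id}$ fixes $\tau$ and $K=\mathbb Q(\tau)$. Hence the $d$ numbers $\sigma(\tau)$ are pairwise distinct. For $\sigma\ne\mathrm{id}$ we have $|\sigma(\tau)|>2$ and $\sigma(\tau)\notin[0,\infty)$.
* Let $c=|N_{K/\mathbb Q}(\tau)|$, an integer $\ge1$. Write $\tau=1-Nx'$ with $x'\in O$. Then $N_{K/\mathbb Q}(\tau)=\prod_\sigma(1-N\sigma(x'))=1+N\eta$ with $\eta$ an algebraic integer. Also $\eta$ is rational, so $\eta\in\mathbb Z$. Hence $\gcd(c,r_0r_e)=1$.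
* Let $\Lambda=\mathbb Z[\tau]$. As $\tau$ is an algebraic integer of degree $d$, $\Lambda=\bigoplus_{l<d}\mathbb Z\tau^l$. The minimal polynomial of $\tau$ has constant term $\pm c$, so $c\in\tau\Lambda$.

For $\tau=42\sqrt2-59$ the norm is $59^2-2\cdot42^2=3481-3528=-47$, so $c=47$, prime to $6$.

## 6. Arithmetic modulo $\tau$ in $\mathbb Z[\rho,\tau]$

The values at $(\rho,\tau)$ of polynomials with integer coefficients form the ring $A=\mathbb Z[\rho,\tau]$. Since $\rho$ need not be an algebraic integer, $A$ need not be finitely generated as a group. We filter it by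
$$\Lambda_n=\sum_{i=0}^n\rho^i\Lambda,\qquad \Lambda_0\subset\Lambda_1\subset\cdots,\qquad A=\bigcup_n\Lambda_n .$$
Each $\Lambda_n$ is a finitely generated torsion-free group spanning $K$ over $\mathbb Q$, hence isomorphic to $\mathbb Z^d$. Put $L=\Lambda_{e-1}$; it is a lattice in $V$, spanned over $\mathbb Z$ by the $\rho^i\tau^l$ with $0\le i<e$, $0\le l<d$.

We shall expand elements of $A$ in powers of $\tau$, with digits. This needs finitely many digits, control of denominators when dividing by $\tau$, and a way to return to $L$. The three parts of the next lemma provide these.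

**Lemma 4.**

(a) $A/\tau A$ is finite, and $\rho$ is a unit in it. There is a finite set $\mathcal D_1\subset\mathbb N[z]$ whose values at $\rho$ represent all classes of $A/\tau A$.

(b) If $n\ge e-1$, $b\in A$ and $\tau b\in\Lambda_n$, then $b\in\Lambda_n$.

(c) Let $\mathcal D_2=\{\sum_{l<d}\epsilon_ly^l:\ 0\le\epsilon_l<r_e\}\subset\mathbb N[y]$, with integers $\epsilon_l$. If $n\ge e-1$, every $b\in\Lambda_n$ can be written $b=\sum_{k=e}^n\rho^kD_k'(\tau)+b_0$ with $D_k'\in\mathcal D_2$ and $b_0\in L$.

*Proof.* (a) Multiplication by $\tau$ on $\Lambda_n\cong\mathbb Z^d$ has determinant $N_{K/\mathbb Q}(\tau)=\pm c$, so $[\Lambda_n:\tau\Lambda_n]=c$. Any $c+1$ elements of $A$ lie in a common $\Lambda_n$, so two of them are congruent modulo $\tau\Lambda_n$, hence modulo $\tau A$. So $|A/\tau A|\le c$. Next, $r_0=-(r_1\rho+\dots+r_e\rho^e)\in\rho A$ and $c\in\tau A$; since $\gcd(r_0,c)=1$, we get $1\in\rho A+\tau A$, so $\rho$ is a unit modulo $\tau A$. Finally $A=\mathbb Z[\rho]+\tau A$. The image of $\{D(\rho):D\in\mathbb N[z]\}$ in the finite group $A/\tau A$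 is non-empty and closed under addition, hence a subgroup. It contains the images of all $\rho^i$, so it contains the image of $\mathbb Z[\rho]$, which is everything. Choose one $D$ for each class.

(b) For $k\ge e-1$,
$$r_e\rho^{k+1}=-\sum_{i<e}r_i\rho^{k+1-e+i}\in\Lambda_k ,$$
so the $\Lambda$-module $\Lambda_{k+1}/\Lambda_k$, generated by the class of $\rho^{k+1}$, is killed by $r_e$. Multiplication by $\tau$ is injective on it: if $\tau x=0$, then $cx=0$ because $c\in\tau\Lambda$, and $r_ex=0$, so $x=0$ because $\gcd(c,r_e)=1$. Suppose $b\notin\Lambda_n$. Choose $k\ge n$ with $b\in\Lambda_{k+1}\setminus\Lambda_k$. Then $\tau b\in\Lambda_n\subset\Lambda_k$, so the non-zero class of $b$ in $\Lambda_{k+1}/\Lambda_k$ is killed by $\tau$, a contradiction.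

(c) For $k\ge e$ we have $\Lambda_k=\rho^k\Lambda+\Lambda_{k-1}$, and $r_e\rho^k\Lambda\subset\Lambda_{k-1}$ by the display. So in $b=\rho^k\lambda+(\text{element of }\Lambda_{k-1})$ with $\lambda=\sum_{l<d}a_l\tau^l$, each $a_l$ may be reduced modulo $r_e$ to lie in $[0,r_e)$, at the cost of changing the element of $\Lambda_{k-1}$. Do this for $k=n,n-1,\dots,e$; the last remainder lies in $\Lambda_{e-1}=L$. $\square$

For $\rho=\frac23$, $\tau=42\sqrt2-59$: since $1-\frac23=\frac13$, we have $A=\mathbb Z[\frac13,\tau]$. The minimal polynomial of $\tau$ is $x^2+118x-47$, so $A/\tau A=\mathbb Z[\frac13]/(47)$, the field with $47$ elements; there $3^{-1}=16$ and $\rho=32$.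

## 7. The cone spanned by powers of $\tau$

Now we use the sign condition (3). It says that the powers of $\tau$ surround the direction $e_{\mathrm{id}}$.

In a small case: let $K=\mathbb Q(\sqrt2)$ and, ignoring the congruence, $\tau=\sqrt2-1$, with conjugate $-1-\sqrt2<-2$. In $V=\mathbb R^2$ we have $1=(1,1)$ and $\tau\approx(0.41,-2.41)$, one above and one below the first axis, and indeed $(1,0)=\frac{1+\sqrt2}{2\sqrt2}\cdot1+\frac1{2\sqrt2}\cdot\tau$ in $V$. If the conjugate of $\tau$ were positive, all $\tau^j$ would lie in the open first quadrant, and $(1,0)$ would not be in the interior of their cone.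

**Lemma 5.** $e_{\mathrm{id}}$ is an interior point of the convex cone $\mathcal C\subset V$ generated by the $\tau^j$, $j\ge0$.

*Proof.* Suppose not. A point that is not interior to a convex set in $V$ can be weakly separated from it by a hyperplane; for a cone this gives a linear functional $\ell\ne0$ on $V$ with $\ell\ge0$ on $\mathcal C$ and $\ell(e_{\mathrm{id}})\le0$. Write $\ell(x)=\sum_\sigma a_\sigma x_\sigma$ with $a_{\bar\sigma}=\overline{a_\sigma}$. Then
$$u_j:=\ell(\tau^j)=\sum_\sigma a_\sigma\sigma(\tau)^j\ge0\quad(j\ge0),\qquad \sum_ju_jx^j=\sum_\sigma\frac{a_\sigma}{1-\sigma(\tau)x}.$$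
The $\sigma(\tau)$ are distinct, so the poles are exactly the $1/\sigma(\tau)$ with $a_\sigma\ne0$. Suppose $a_\sigma\ne0$ for some $\sigma\ne\mathrm{id}$. Since $|\sigma(\tau)|>2>\tau$ for $\sigma\ne\mathrm{id}$, all poles of smallest modulus are of the form $1/\sigma(\tau)$ with $\sigma\ne\mathrm{id}$. By Pringsheim one of these is a positive number, contradicting $\sigma(\tau)\notin[0,\infty)$. So $\ell(x)=a\,x_{\mathrm{id}}$ with $a$ real, $a\ne0$, and $a=u_0\ge0$. Hence $\ell(e_{\mathrm{id}})=a>0$, a contradiction. $\square$

**A finite set of generators.** A small simplex in $\mathcal C$ with $e_{\mathrm{id}}$ in its interior has finitely many vertices, each a finite combination of powers of $\tau$. So finitely many $\tau^j$ generate a cone with $e_{\mathrm{id}}$ in its interior. Let $F\subset\mathbb N^2$ consist of the corresponding pairs $(0,j)$ together with all $(i,l)$, $0\le i<e$, $0\le l<d$. For $\varphi=(i,j)\in F$ write $v_\varphi=\rho^i\tau^j$. Then $\sum_F\mathbb Zv_\varphi=L$ (note $\tau^j\in\Lambda\subset L$), and $e_{\mathrm{id}}$ is interior to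 the cone generated by the $v_\varphi$. For small $\varepsilon>0$ the point $e_{\mathrm{id}}-\varepsilon\sum_Fv_\varphi$ is still in this cone, so
$$e_{\mathrm{id}}=\sum_{\varphi\in F}\lambda_\varphi v_\varphi\quad\text{with all }\lambda_\varphi>0. \tag{4}$$

The next lemma passes from real to natural number coefficients, for lattice points close enough in direction to $e_{\mathrm{id}}$.

**Lemma 6.** There are $\beta_0,\kappa>0$ such that every $v\in L$ with $v_{\mathrm{id}}=\beta\ge\beta_0$ and $|\sigma(v)|\le\kappa\beta$ for all $\sigma\ne\mathrm{id}$ is a combination $\sum_Fn_\varphi v_\varphi$ with $n_\varphi\in\mathbb N$.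

*Proof.* The $v_\varphi$ span $V$, so there is a constant $C_0>0$ such that every $x\in V$ equals $\sum_F\mu_\varphi v_\varphi$ with real $|\mu_\varphi|\le C_0|x|$. Write $v=\beta e_{\mathrm{id}}+x$; then $|x|\le\kappa\beta$, and by (4) $v=\sum_F(\beta\lambda_\varphi+\mu_\varphi)v_\varphi$ with $|\mu_\varphi|\le C_0\kappa\beta$. Round down: $n'_\varphi=\lfloor\beta\lambda_\varphi+\mu_\varphi\rfloor$. Then $v-\sum n'_\varphi v_\varphi$ lies in $L$ and has norm at most $\sum_F|v_\varphi|$. There are finitely many such elements of $L$, and each is an integer combination of the $v_\varphi$; let $n^*$ bound the absolute values of all coefficients used. So $v$ is an integer combination of the $v_\varphi$ with coefficients at least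
$$\beta\lambda_{\min}-C_0\kappa\beta-1-n^* .$$
With $\kappa=\lambda_{\min}/(2C_0)$ this is $\frac12\beta\lambda_{\min}-1-n^*$, which is $\ge0$ for $\beta\ge\beta_0=2(n^*+1)/\lambda_{\min}$. $\square$

## 8. Values of $\mathbb N$-polynomials with controlled $y$-derivative

We want $P\in\mathbb N[z,y]$ with $P(\rho,\tau)=\tau$. Lemma 6 does not apply to $\tau$: its $\mathrm{id}$-coordinate is small and its other coordinates are large. The remedy is to divide by a high power of $\tau$. The element $\tau^{-m}\tau$ has $\mathrm{id}$-coordinate at least $2^{m-1}$, and all its other coordinates have modulus at most $2^{-(m-1)}$. If Lemma 6 applied to it, multiplying back by $y^m$ would give $P$.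

Two things go wrong. First, $\tau^{1-m}$ need not lie in $L$; Lemma 4 repairs this with a digit expansion. The second is more serious. Suppose every monomial of $P=\sum r_{ij}z^iy^j$ has $j\ge m$ and $P(\rho,\tau)=\tau$. Then $\tau P_y(\rho,\tau)=\sum j\,r_{ij}\rho^i\tau^j\ge m\tau$, so $P_y(\rho,\tau)\ge m$, and the condition $P_y(\rho,\tau)<1$ is lost.

The way past this is to let pure powers of $z$ do most of the work, since they contribute nothing to $P_y$. We write $\tau=N\rho^i+t$ with $0<t\le\tau/(4m)$ and represent only $t$ by monomials of $y$-degree about $m$; they contribute about $mt/\tau\le\frac14$ to $P_y$. Now $t$ depends on $m$, so we must check that it is not too wild. It is enough that its size and denominators grow slowly, because $\tau^{-m}$ grows exponentially.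

**Definition (tame sequence).** A sequence $(t_m)_{m\ge2}$ in $A$ is tame if for some constant $C$ and all $m\ge2$: $t_m\ge1/(Cm)$; $|\sigma(t_m)|\le Cm^C$ for all $\sigma$; and $t_m\in\Lambda_{n_m}$ with $n_m\le C\log m$.

For example, a constant sequence $t_m=t$ with $t\in A$, $t>0$ is tame.

**Proposition 7.** Let $(t_m)$ be tame. There is a constant $J$, depending only on $F$ and $d$, such that for all sufficiently large $m$ there is $R_m=\sum r_{ij}z^iy^j\in\mathbb N[z,y]$ with

1. $R_m(\rho,\tau)=t_m$;
2. every monomial $z^iy^j$ of $R_m$ has $i\ge1$ or $j\ge m$;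
3. $\sum j\,r_{ij}\rho^i\tau^j\le(m+J+1)\,t_m$.

*Proof.* All implied constants below are independent of $m$. Let $h_0$ be the maximal degree and $E_1$ the maximal value at $\rho$ of the elements of $\mathcal D_1$.

**Step 1: make the digits small.** Digits in $\mathcal D_1$ have values up to $E_1$, which may exceed $t_m$. We multiply them by a power of $\rho$. Let $H\ge1$ be the least positive integer with
$$\frac{\rho^HE_1}{(1-\tau)^2}\le\frac{t_m}2. \tag{5}$$
If $H\ge2$, minimality gives $\rho^{H-1}E_1/(1-\tau)^2>t_m/2\ge1/(2Cm)$, so $H=O(\log m)$.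

**Step 2: digit expansion in powers of $\tau$.** By Lemma 4(a), $\rho^H$ is a unit modulo $\tau A$. So for each $x\in A$ there is $D\in\mathcal D_1$ with $x-D(\rho)\rho^H\in\tau A$. Start with $x_0=t_m$ and put $x_k-D_k(\rho)\rho^H=\tau x_{k+1}$ for $k=0,\dots,m-1$. This gives
$$t_m=\rho^H\sum_{k<m}D_k(\rho)\tau^k+\tau^mb,\qquad D_k\in\mathcal D_1,\quad b=x_m\in A. \tag{6}$$

**Step 3: control the denominators of $b$.** In (6), $t_m\in\Lambda_{n_m}$, and the digit sum lies in $\Lambda_{H+h_0}$. So $\tau^mb\in\Lambda_{n'}$ with $n'=\max(n_m,H+h_0,e-1)=O(\log m)$. Applying Lemma 4(b) $m$ times, $b\in\Lambda_{n'}$: division by $\tau^m$ has not enlarged the denominators. By Lemma 4(c),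
$$b=\sum_{k=e}^{n'}\rho^kD'_k(\tau)+b_0,\qquad D_k'\in\mathcal D_2,\quad b_0\in L.$$

**Step 4: Lemma 6 applies to $b_0$.** At $\mathrm{id}$: by (5), $\rho^H\sum_{k<m}D_k(\rho)\tau^k\le\rho^HE_1/(1-\tau)\le t_m/2$, so $\tau^mb\ge t_m/2$. Also $\sum_{k=e}^{n'}\rho^kD_k'(\tau)\le C'$ with $C'$ independent of $m$, because $\rho<1$ and $\mathcal D_2$ is finite. Hence
$$b_0\ \ge\ \tfrac12\tau^{-m}t_m-C'\ \ge\ \frac{\tau^{-m}}{2Cm}-C' ,$$
which grows exponentially in $m$ since $\tau<\frac12$. At $\sigma\ne\mathrm{id}$: dividing (6) by $\tau^m$, applying $\sigma$ and using $|\sigma(\tau)|>2$,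
$$|\sigma(b_0)|\le|\sigma(t_m)|+|\sigma(\rho)|^H\max_{D\in\mathcal D_1}|D(\sigma(\rho))|\sum_{k<m}|\sigma(\tau)|^{k-m}+\sum_{k=e}^{n'}|\sigma(\rho)|^k\max_{D'\in\mathcal D_2}|D'(\sigma(\tau))| .$$
The first term is at most $Cm^C$. The sum over $k<m$ is at most $\sum_{j\ge1}2^{-j}=1$. Since $H$ and $n'$ are $O(\log m)$, the powers of $|\sigma(\rho)|$ that occur are bounded by a power of $m$. So $|\sigma(b_0)|=O(m^{C''})$ for some $C''$. For large $m$ both hypotheses of Lemma 6 hold, and $b_0=\sum_{(i,j)\in F}n_{ij}\rho^i\tau^j$ with $n_{ij}\in\mathbb N$.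

**Step 5: the polynomial.** Put
$$R_m=z^H\sum_{k<m}D_k(z)y^k+y^m\Big(\sum_{k=e}^{n'}z^kD'_k(y)+\sum_{(i,j)\in F}n_{ij}z^iy^j\Big)\in\mathbb N[z,y].$$
Property 1 is (6) with the expansions of $b$ and $b_0$ inserted. Property 2 holds since $H\ge1$. For property 3 let $J=\max(d-1,\max_{(i,j)\in F}j)$. The first part contributes
$$\rho^H\sum_{k<m}kD_k(\rho)\tau^k\le\rho^HE_1\sum_kk\tau^k\le\frac{\rho^HE_1}{(1-\tau)^2}\le\frac{t_m}2$$
to the sum, using $\sum_kk\tau^k=\tau/(1-\tau)^2$. In the second part all $y$-degrees are at most $m+J$, and its value at $(\rho,\tau)$ is at most $t_m$, so it contributes at most $(m+J)t_m$. The total is at most $(m+J+1)t_m$. $\square$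

## 9. Construction of $P$ and $q$; proof of Theorem A

**Step 1: split $\tau$ into a multiple of $\rho^i$ and a small tame remainder.** For $m\ge2$ let $i_m\ge1$ be the least positive integer with $\rho^{i_m}\le\tau/(8m)$, let $N_m$ be the largest integer with $N_m\rho^{i_m}\le\tau-\tau/(8m)$, and let $t_m=\tau-N_m\rho^{i_m}$. Since $\tau/(8m)\le\tau-\tau/(8m)$, we have $N_m\ge1$. By the choice of $N_m$,
$$\frac\tau{8m}\le t_m\le\frac\tau{8m}+\rho^{i_m}\le\frac\tau{4m}. \tag{7}$$
We check tameness. The lower bound is in (7). If $i_m\ge2$, then $\rho^{i_m-1}>\tau/(8m)$, so $i_m=O(\log m)$ and $\rho^{-i_m}=O(m)$; hence $N_m\le\tau\rho^{-i_m}=O(m)$. Clearly $t_m\in\Lambda_{i_m}$. And $|\sigma(t_m)|\le|\sigma(\tau)|+N_m|\sigma(\rho)|^{i_m}$ is bounded by a power of $m$, since $i_m=O(\log m)$. So $(t_m)$ is tame.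

**Step 2: $P$.** Apply Proposition 7 to $(t_m)$. Take $m\ge\max(2,J+1)$ large enough and put $P=N_mz^{i_m}+R_m$. Then $P(\rho,\tau)=N_m\rho^{i_m}+t_m=\tau$. By property 3 and (7),
$$P_y(\rho,\tau)\le\frac{(m+J+1)\,t_m}\tau\le\frac{m+J+1}{4m}\le\frac12 .$$
By property 2, every monomial $z^iy^j$ of $P$ has $i\ge1$ or $j\ge2$.

**Step 3: $q$.** Since $\tau<\frac12$ and $\rho<1$, there is $a\ge1$ with $t:=1-2\tau-\rho^a-\rho^{a+1}>0$. The constant sequence with value $t\in A$ is tame, so Proposition 7 gives $R\in\mathbb N[z,y]$ with $R(\rho,\tau)=t$, and $R(0,0)=0$ by property 2. Put $q=z^a+z^{a+1}+R$. Then $q(0,0)=0$ and $q(\rho,\tau)=1-2\tau$. No bound on $q_y$ is needed.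

So $(\tau,P,q)$ is a companion triple for $\rho$. By Proposition 2 the system (2) is well posed and $u$ has radius $\rho$, with a simple pole at $\rho$ and no other singularity on $|z|\le\rho$. Together with Section 3, which supplies the inclusions, the value $\rho=1$ for $\mathbb N$, and the passage to $\mathbb Q_+$, this proves Theorem A, and hence the conjecture. $\blacksquare$

## 10. A tower of square roots over the pole; proof of Theorem B

Let $0<\rho<1$ and $\mathbb S=\mathbb N$, and fix a companion triple $(\tau,P,q)$ for $\rho$. To produce fractional exponents we add quadratic equations, each of which takes one more square root at $\rho$. For $k_0\ge1$ consider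
$$y=P(z,y),\quad w_0:=y,\quad w_k=w_{k-1}^2+q(z,y)w_k+w_k^2\ (1\le k\le k_0),\quad u_k=1+(q(z,y)+2w_k)u_k\ (0\le k\le k_0), \tag{8}$$
and, for a given $m$, equations $U=u_k^m$. Take $\mathbf v=(y,w_1,\dots,w_{k_0})$. As $q(0,0)=0$, each monomial of $q(z,y)w_k$ is divisible by $z$ or has degree at least $2$ in $\mathbf v$; the other monomials are as Lemma 1 requires. So by Lemma 1 these systems are well posed, and $w_k(0)=0$.

Write $f=w_0$, $\hat q=q(z,f)$ and $g_k=\hat q+2w_k$, so that $u_k=1/(1-g_k)$. Let $X_k=(1-z/\rho)^{2^{-k}}$ (principal branch, $z\notin[\rho,\infty)$); thus $X_k^2=X_{k-1}$. By Proposition 2, $\hat q$ is analytic at $\rho$ and $\hat q(\rho)=1-2\tau$. Put $c_0=\rho g_0'(\rho)/2>0$.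

**Claim.** For each $k\ge0$: $w_k$ is analytic in a neighborhood of every point of $\{|z|\le\rho\}\setminus\{\rho\}$. Its series converges at $\rho$ with $w_k(\rho)=\tau$. Near $\rho$, $w_k$ is an analytic function of $X_k$. Finally
$$1-g_k=2c_kX_k(1+O(X_k)),\quad c_k>0, \tag{9}$$
and for $k\ge1$, $w_k=\tau-c_kX_k+O(X_k^2)$.

*Proof.* For $k=0$, the first three assertions are in Proposition 2, and $1-g_0=g_0'(\rho)(\rho-z)+\cdots=2c_0X_0(1+O(X_0))$. Let $k\ge1$ and assume the claim for $k-1$.

**Step 1: solve the quadratic equation.** From $w_k^2-(1-\hat q)w_k+w_{k-1}^2=0$ and $w_k(0)=0$,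
$$w_k=\tfrac12\big(1-\hat q-\sqrt\Delta\big),\qquad \Delta=(1-\hat q)^2-4w_{k-1}^2=(1-g_{k-1})(1-\hat q+2w_{k-1}),\qquad\sqrt{\Delta(0)}=1 .$$
Equivalently,
$$1-g_k=1-\hat q-2w_k=\sqrt\Delta. \tag{10}$$

**Step 2: away from $\rho$, $\Delta$ has no zero.** Let $|z|\le\rho$, $z\ne\rho$. The series $g_{k-1}$ has non-negative coefficients, vanishes at $0$, converges at $\rho$ to $1-2\tau+2\tau=1$, and has positive coefficients at $z^a$ and $z^{a+1}$. So $|g_{k-1}(z)|<1$ exactly as in Step 4 of Proposition 2, and the first factor of $\Delta$ is not $0$. For the second factor, $|\hat q(z)-2w_{k-1}(z)|\le|\hat q(z)|+2w_{k-1}(|z|)$. If $|z|<\rho$ this is at most $g_{k-1}(|z|)<1$. If $|z|=\rho$, $z\ne\rho$, then $|\hat q(z)|<\hat q(\rho)$, again by comparing the terms $z^a$ and $z^{a+1}$, so the sum is less than $\hat q(\rho)+2\tau=1$. Hence $\Delta\ne0$. So $\sqrt\Delta$ is analytic in the disk $|z|<\rho$ and continues analytically across every boundary point other than $\rho$, and the same holds for $w_k$.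

**Step 3: near $\rho$.** The function $\hat q$ is analytic in $z=\rho(1-X_{k-1}^{2^{k-1}})$, hence in $X_{k-1}$. So the second factor $1-\hat q+2w_{k-1}$ is analytic in $X_{k-1}$, with value $1-(1-2\tau)+2\tau=4\tau$ at $X_{k-1}=0$. With (9) for $k-1$,
$$\Delta=8\tau c_{k-1}X_{k-1}\big(1+O(X_{k-1})\big),$$
analytic in $X_{k-1}$. On $[0,\rho)$, $\Delta$ is real and never $0$, and $\Delta(0)=1$; so $\Delta>0$ there, and $\sqrt\Delta$, being real, continuous and equal to $1$ at $0$, is positive there. The function $\sqrt{8\tau c_{k-1}}\,X_k\,(1+O(X_{k-1}))^{1/2}$ is also a square root of $\Delta$ near $\rho$ off the slit and is positive to the left of $\rho$. So the two agree: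
$$\sqrt\Delta=\sqrt{8\tau c_{k-1}}\;X_k\big(1+O(X_k^2)\big),\quad\text{analytic in }X_k. \tag{11}$$
Put $c_k=\sqrt{2\tau c_{k-1}}>0$, so that $\sqrt{8\tau c_{k-1}}=2c_k$. Now (10) and (11) give (9) for $k$. Since $\hat q-(1-2\tau)=O(X_0)=O(X_k^2)$, we also get $w_k=\frac12(1-\hat q-\sqrt\Delta)=\tau-c_kX_k+O(X_k^2)$, analytic in $X_k$.

**Step 4: convergence at $\rho$.** As $z\to\rho^-$, $w_k(z)\to\tau$. The coefficients are non-negative, so by monotone convergence the series converges at $\rho$ with sum $\tau$. $\square$

**Conclusion for $0<\rho<1$.** For $k\ge1$, $w_k=\tau-c_kX_k+\cdots$ is analytic on $|z|\le\rho$ except at $\rho$, where it is singular; so its radius is $\rho$ and it realizes $\alpha=2^{-k}$ with $F(\rho)=\tau$, $C=c_k$. For $k\ge0$, $m\ge1$: the argument of Step 2 gives $|g_k|<1$ on $\{|z|\le\rho\}\setminus\{\rho\}$, so $u_k^m=(1-g_k)^{-m}$ is analytic there, and by (9) $u_k^m=(2c_k)^{-m}X_k^{-m}(1+O(X_k))$ realizes $\alpha=-m2^{-k}$. All these are components of well-posed systems over $\mathbb N$. The statement for $\mathbb Q_+$ follows by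 the rescaling of Section 3.

**The case $\rho=1$, $\mathbb S=\mathbb N$.** By the Pólya–Carlson theorem, a power series with integer coefficients and radius $1$ is either rational or has the unit circle as natural boundary. An algebraic function has finitely many singularities, so it has no natural boundary. Hence $F$ is rational, and its singularity at $1$, which exists by Pringsheim, is a pole. So only $\alpha\in\{-1,-2,\dots\}$ occur. Conversely $(1-z)^{-m}$, from $u=1+zu$, $U=u^m$, realizes $\alpha=-m$. $\blacksquare$

**Remark.** Banderier and Drmota (*Formulae and asymptotics for coefficients of algebraic functions*, Combin. Probab. Comput. 24 (2015)) proved that the dominant critical exponents of such functions always lie in $\mathcal E$. With that theorem, Theorem B is a complete classification of the pairs (radius, exponent): for $\mathbb Q_+$ all pairs of a positive algebraic number and an element of $\mathcal E$; for $\mathbb N$ all pairs of an algebraic number in $(0,1)$ and an element of $\mathcal E$, together with $(1,-m)$, $m\ge1$. The proofs above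 do not use that theorem.

## 11. A critical point of $s/G(s)$ over $\mathbb Q_+$; proof of Theorem C

The equation $y=zG(y)$ says that $y(z)$ inverts $\varphi(s)=s/G(s)$. The inverse stops being analytic where $\varphi'=0$, so we want $\tau>0$ with $\varphi(\tau)=\rho$ and $\varphi'(\tau)=0$, that is,
$$G(\tau)=\tau G'(\tau)=\frac\tau\rho . \tag{12}$$
For example $G=1+y^2$, $\tau=1$ gives $\rho=\frac12$, and indeed $y=(1-\sqrt{1-4z^2})/(2z)$ has radius $\frac12$. In general (12) imposes two linear conditions on the coefficients of $G$. Over $\mathbb Q_+$ there is no integrality to respect, so the cone argument of Lemma 5, in doubled dimension, is enough.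

Let $\rho>0$ be algebraic, $K=\mathbb Q(\rho)$, and let $V$, $\sigma$, $\mathrm{id}$ be as in Section 5 for this $K$ (the case $K=\mathbb Q$ is allowed).

**Step 1: choice of $\tau$.** A $\mathbb Q$-basis of $K$ is an $\mathbb R$-basis of $V$, so $K$ is dense in $V$. Hence there is $\tau\in K$ with $0<\tau<1$ and $\operatorname{Re}\sigma(\tau)<-2$ for all $\sigma\ne\mathrm{id}$. As before the $\sigma(\tau)$ are pairwise distinct.

**Step 2: the target is interior to a cone.** In $K^2\subset V^2$ let $v_n=(\tau^n,n\tau^n)$, $n\ge0$, and $T=(\beta,\beta)$ with $\beta=\tau/\rho>0$. We show that $T$ is interior to the convex cone generated by the $v_n$. Otherwise there is a linear functional $\ell\ne0$ on $V^2$, $\ell(x,w)=\sum_\sigma(a_\sigma x_\sigma+b_\sigma w_\sigma)$ with $a_{\bar\sigma}=\overline{a_\sigma}$, $b_{\bar\sigma}=\overline{b_\sigma}$, such that $\ell(T)\le0$ and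
$$u_n=\ell(v_n)=\sum_\sigma(a_\sigma+b_\sigma n)\sigma(\tau)^n\ge0\quad\text{for all }n.$$
Then
$$\sum_nu_nx^n=\sum_\sigma\Big(\frac{a_\sigma}{1-\sigma(\tau)x}+\frac{b_\sigma\sigma(\tau)x}{(1-\sigma(\tau)x)^2}\Big)$$
has a pole at $1/\sigma(\tau)$ exactly when $(a_\sigma,b_\sigma)\ne(0,0)$: a double pole if $b_\sigma\ne0$, a simple one if $b_\sigma=0\ne a_\sigma$. If $(a_\sigma,b_\sigma)\ne(0,0)$ for some $\sigma\ne\mathrm{id}$, then, since $|\sigma(\tau)|>2>\tau$ for $\sigma\neq\mathrm{id}$, all poles of least modulus are numbers $1/\sigma(\tau)$ with $\sigma\ne\mathrm{id}$, none of which is positive. This contradicts Pringsheim. So $u_n=(a+bn)\tau^n\ge0$ for all $n$, with real $a=a_{\mathrm{id}}$, $b=b_{\mathrm{id}}$ not both $0$. Taking $n=0$ and $n\to\infty$ gives $a\ge0$ and $b\ge0$. Then $\ell(T)=(a+b)\beta>0$, a contradiction.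

**Step 3: positive rational coefficients.** As in Section 7, finitely many $v_n$ generate a cone with $T$ in its interior; adding $n=0$ and $n=2$ and subtracting a small multiple of the sum, we get a finite set $F\supset\{0,2\}$ with $T=\sum_{n\in F}\lambda_nv_n$ and all $\lambda_n>0$. With respect to a $\mathbb Q$-basis of $K^2$, which is an $\mathbb R$-basis of $V^2$, the equation $T=\sum_F\lambda_nv_n$ is a system of linear equations with rational coefficients. It has a real solution, so rational solutions exist and are dense in the affine space of real solutions. Hence we may take all $\lambda_n\in\mathbb Q$, still with $\lambda_n>0$. Put $G=\sum_F\lambda_ny^n\in\mathbb Q_+[y]$. The two components of $T=\sum\lambda_nv_n$ say that $G(\tau)=\tau/\rho$ and $\tau G'(\tau)=\tau/\rho$, which is (12).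

**Step 4: the radius is $\rho$.** All monomials of $zG(y)$ are divisible by $z$, so $y=zG(y)$ is well posed by Lemma 1; let $f$ be its solution, with $f(0)=0$, and $R$ its radius. By the implicit function theorem at $(0,0)$, $f$ is the unique solution with $f(0)=0$ and $R>0$. Put $\varphi(s)=s/G(s)$ on $[0,\tau]$, where $G\ge\lambda_0>0$. By (12) $\varphi(\tau)=\rho$. We have
$$\varphi'=\frac{G-sG'}{G^2},\qquad (G-sG')'=-sG''<0\ \text{ for }s>0,$$
the last because $\lambda_2>0$. As $G-sG'$ vanishes at $\tau$, it is positive on $[0,\tau)$; so $\varphi'>0$ on $[0,\tau)$ and $\varphi'(\tau)=0$. Thus $\varphi:[0,\tau)\to[0,\rho)$ has a real-analytic inverse $\psi$. Near $0$ it satisfies $\psi=zG(\psi)$, $\psi(0)=0$, so $\psi=f$ near $0$, and therefore on $[0,\min(R,\rho))$. If $R<\rho$, then $\psi$ would continue $f$ analytically to $R$, contradicting Pringsheim; so $R\ge\rho$. As $z\to\rho^-$, $f(z)=\psi(z)\to\tau$ and $f'(z)=1/\varphi'(f(z))\to\infty$, so $f$ is not analytic at $\rho$. Hence $R=\rho$. $\blacksquare$
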